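# Complex Haar systems and planarity of arcwise connected spaces

## 1. Two functions embed a space, so $n$ functions should too

A polynomial of degree at most $n-1$ has at most $n-1$ zeros. So on any infinite compact subset of the plane there is an $n$-dimensional space of continuous functions in which nobody except $0$ has $n$ zeros. Which other spaces carry such function spaces? The first guess is: none, as long as the space is connected. Let us make this precise and test it.

**Definition.** Let $X$ be a compact Hausdorff space and $C(X)$ the linear space of continuous complex-valued functions on $X$. A subspace $M\subset C(X)$ of dimension $n\ge 2$ is a *complex Haar system* if each nonzero member of $M$ has at most $n-1$ zeros in $X$. The space $X$ is *of type $H$* if it is compact, connected, Hausdorff, and $C(X)$ contains a complex Haar system. *Embeddable* always means homeomorphic to a subspace of $\mathbb R^2$. An *arc* is a homeomorph of $[0,1]$; a space is *arcwise connected* if any two of its distinct points are joined by an arc in it.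

The paper *On the nonexistence of complex Haar systems* gives the following context. Schoenberg and Yang: (i) a finite polyhedral set admits a complex Haar system only if it is embeddable. Further: (ii) a space of type $H$ containing a homeomorph of the closed unit disk is embeddable; (iii) the sphere $S^2$ is not of type $H$; (iv) a locally connected space of type $H$ is embeddable. The conjecture there is our guess for arcwise connected spaces, and it is true:

**Main Theorem.** Every arcwise connected space of type $H$ is embeddable.

Of (i)–(iv) we shall use only (iii).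

Now the tests.

*Planar sets.* If $X\subset\mathbb C$ is compact and infinite, then $1,\zeta,\dots,\zeta^{n-1}$ span a Haar system of dimension $n$: a nonzero polynomial of degree at most $n-1$ has at most $n-1$ zeros, and in particular does not vanish on all of $X$, so the dimension really is $n$.

*Two functions.* Let $f_1,f_2$ be a basis of a Haar system of dimension $2$. They have no common zero: if both vanished at $x$, choose $y\neq x$ and a nontrivial combination vanishing at $y$; it has the two zeros $x,y$. So $w(x)=[f_1(x):f_2(x)]$ maps $X$ continuously to $\mathbb{CP}^1=S^2$. If $w(x)=w(y)$ with $x\ne y$, then some nontrivial combination vanishes at $x$ and $y$, which is again forbidden. So $w$ is injective, and since $X$ is compact it embeds $X$ in $S^2$. For $n=2$ the guess is right, up to the possibility that $X$ is the whole sphere.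

*The sphere with two functions.* If $X=S^2$, the map $w$ just described would be an embedding of $S^2$ in $S^2$, hence a homeomorphism, of degree $\pm1$. But $w$ factors through $(f_1,f_2):S^2\to\mathbb C^2\setminus\{0\}$, and $\mathbb C^2\setminus\{0\}$ is homotopy equivalent to $S^3$, where every map from $S^2$ is null-homotopic. So $w$ has degree $0$, a contradiction. For general $n$ we rely on (iii).

Now take $n=3$. What replaces $[f_1:f_2]$?

## 2. Determinants, punctured embeddings, and $K_5$

For a set $S$ let $F_m(S)$ be the set of ordered $m$-tuples of distinct points of $S$, topologized as a subset of $S^m$. We often treat a tuple as the set of its entries.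

Let $X$ be of type $H$ with a Haar system of dimension $n$. Then $\dim C(X)\ge2$, so $X$ has more than one point; a connected Hausdorff space with more than one point is infinite (a finite Hausdorff space is discrete). Let $f_1,\dots,f_n$ be a basis of the system, and put
$$F=(f_1,\dots,f_n):X\to\mathbb C^n,\qquad \Delta(x_1,\dots,x_n)=\det[F(x_1),\dots,F(x_n)].$$
A combination $\sum c_kf_k$ vanishes at $x_1,\dots,x_n$ exactly when the row $c$ annihilates the matrix $[F(x_1),\dots,F(x_n)]$. So the Haar property says exactly:
$$\Delta\ne0\ \text{ on } F_n(X). \tag{1}$$
In particular $F$ is injective: if $F(x)=F(y)$ with $x\ne y$, complete $x,y$ to $n$ distinct points; then $\Delta=0$ there. Hence the compact space $X$ is homeomorphic to $F(X)\subset\mathbb C^n$, and it is metrizable.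

Let $n\ge2$ and $Z=(z_1,\dots,z_{n-2})\in F_{n-2}(X)$. By (1) the vectors $F(z_k)$ are independent. Choose a linear surjection $\pi_Z:\mathbb C^n\to\mathbb C^2$ with kernel $\operatorname{span}\{F(z_k)\}$. Both $\det(\pi_Z\xi,\pi_Z\eta)$ and $\det[\xi,\eta,F(z_1),\dots,F(z_{n-2})]$ are nonzero alternating bilinear forms in $\xi,\eta$ on the two-dimensional quotient of $\mathbb C^n$ by that kernel, so they are proportional:
$$\det\bigl(\pi_ZF(x),\pi_ZF(y)\bigr)=c_Z\,\Delta(x,y,Z),\qquad c_Z\ne0. \tag{2}$$
For $x\notin Z$ we have $\pi_ZF(x)\neq0$ (otherwise $F(x),F(z_1),\dots,F(z_{n-2})$ would be dependent), so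
$$w_Z(x)=[\pi_ZF(x)]\in\mathbb{CP}^1=S^2$$
is defined on $X\setminus Z$. It is continuous, and by (1) and (2) it is injective. Another choice of $\pi_Z$ changes $w_Z$ by a homography of $S^2$.

*Check on polynomials.* Let $X\subset\mathbb C$, $F(x)=(1,x,x^2)$, $Z=z$, and $\pi_z(v_1,v_2,v_3)=(v_2-zv_1,\;v_3-zv_2)$, which kills $(1,z,z^2)$. Then $\pi_zF(x)=(x-z,\;x(x-z))$, so $w_z(x)=[1:x]$ is the inclusion. Also $\det(\pi_zF(x),\pi_zF(y))=(x-z)(y-z)(y-x)=\Delta(x,y,z)$, so $c_z=1$.

**It suffices to embed $X$ in $S^2$.** If the image is all of $S^2$, then $X\cong S^2$, contradicting (iii). Otherwise the image misses a point and $X$ embeds in $\mathbb R^2$. For $n=2$ the map $w_\emptyset$ is defined on all of $X$ and we are done. From Section 5 on, $n\ge3$.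

For $n\geq 3$ the sensible first attempt is to use $w_Z$ and repair it at the missing points. Here is why this alone proves nothing. Let $X=K_5$, the complete graph on five vertices, and let $z$ be an interior point of an edge $e$. The graph $K_5$ minus $e$ is planar, so $X\setminus z$, which is that graph with two half-open whiskers attached, embeds in $S^2$. Yet $K_5$ is not planar. In every such embedding the two whiskers lie in different faces, and no repair at $z$ is possible. An injection of $X\setminus z$ into $S^2$ is therefore consistent with $X$ being nonplanar. We must extract from (1) that *the two sides of $z$ land in the same face*. Section 5 does this, and there we rule out $K_5$ for $n=3$ by hand.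

Three things are needed for a general $X$: a good point $z$ (Section 4), the same-face property near it (Sections 5 and 6), and a way to repair the embedding at $z$ when $X$ is wild there (Sections 7–9).

## 3. Colocally connected points, chains of small continua, and the theorems

**Definition.** A *continuum* is a nonempty compact connected metrizable space; it is *nondegenerate* if it has more than one point. By Section 2 a space of type $H$ is a nondegenerate continuum. $\overline S$ and $\operatorname{Fr}S$ denote closure and frontier. A *closed disk* in $S^2$ is a homeomorph of the closed unit disk.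

**Definition.** A continuum $X$ is *colocally connected at $z$* if $z$ has a neighborhood base of open sets with connected complement.

The interval $[0,1]$ is colocally connected at $0$ (the sets $[0,\varepsilon)$) and not at $\frac12$: for small neighborhoods $U$ of $\frac12$, the complement contains $0$ and $1$ but not $\frac12$. The graph $K_5$ is colocally connected at each interior point of an edge. The Warsaw circle (the closure of $\{(x,\sin(1/x)):0<x\le1\}$, closed up by an arc from $(1,\sin1)$ to $(0,-1)$ that is otherwise disjoint from it) is arcwise connected and not locally connected. It is colocally connected at each interior point of the closing arc: removing a small open subarc leaves two connected pieces of that arc attached to the connected closed sine curve.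

**Definition.** A continuum $X$ *satisfies (FC)* if for every $\varepsilon>0$ any two points lie in the union of a finite chain $A_1,\dots,A_m$ of continua of diameter $\le\varepsilon$ in $X$ with $A_i\cap A_{i+1}\neq\emptyset$, the first point in $A_1$ and the second in $A_m$.

Arcwise connected continua satisfy (FC): subdivide an arc. The closure of $\{(x,\sin(1/x)):0<x\le1\}$ does not: a continuum in it that meets both the bar $\{0\}\times[-1,1]$ and the graph, say at abscissa $x_0$, contains the graph over $(0,x_0]$ and hence the whole bar, so its diameter is at least $2$. Chains with $\varepsilon<2$ that start in the bar stay in the bar.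

**Theorem A.** A nondegenerate continuum satisfying (FC), in particular every nondegenerate arcwise connected continuum, is colocally connected at some point.

**Theorem B.** Let $X$ be of type $H$, with a Haar system of dimension $n$, and let $X$ be colocally connected at $z$. If $n\ge4$, assume also that $z$ lies on an arc in $X$. Then $X$ is embeddable.

**Theorem C.** For an arcwise connected compact Hausdorff space $X$ with more than one point, the following are equivalent: (1) $X$ is of type $H$; (2) $X$ is embeddable; (3) $C(X)$ contains complex Haar systems of every dimension $n\ge2$.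

**Textbook facts.**

* **(BB)** Boundary bumping: if $E$ is a nonempty proper closed subset of a continuum $X$, each component of $E$ meets $\overline{X\setminus E}$. Also: in a compact Hausdorff space each component is the intersection of the clopen sets containing it. Also: in a compact metric space every sequence of subcontinua has a subsequence converging in the Hausdorff metric to a subcontinuum.
* **(Jan)** Janiszewski: if $E_1,E_2\subset S^2$ are compact, $E_1\cap E_2$ is connected, and neither $E_1$ nor $E_2$ separates $a$ from $b$ ($a,b\notin E_1\cup E_2$), then $E_1\cup E_2$ does not separate $a$ from $b$.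
* **(Bor)** Borsuk: if $K\subset\mathbb C\setminus\{0\}$ is compact and the identity function of $K$ has a continuous logarithm on $K$, then $0$ lies in the unbounded component of $\mathbb C\setminus K$.
* **(JS)** The Jordan–Schoenflies theorem, and its companion: an arc in a closed disk $Q$ that meets $\partial Q$ exactly in its endpoints (a crosscut) divides $\operatorname{int}Q$ into exactly two components, the Jordan domains bounded by the crosscut and one of the two arcs of $\partial Q$.
* **(RM)** The Riemann mapping theorem. A domain in $S^2$ with connected complement is simply connected, and a simply connected domain different from $S^2$ is homeomorphic to $\mathbb R^2$. Two consequences. *First*, a component $O$ of the complement in $S^2$ of a continuum $E$ has connected complement (it is the union of $E$ and of the other components, each with closure meeting $E$), so $O$ is simply connected. *Second*, a continuum $L\subsetneq S^2$ with connected complement has arbitrarily small closed disk neighborhoods: if $L$ is a point, use round disks; if not, let $\varphi$ be a Riemann map of the unit disk onto $S^2\setminus L$ and take $S^2\setminus\varphi(\{|\zeta|<r\})$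 with $r\to1$.
* **(OT)** (used only for $n\ge4$) L. Oversteegen, E. Tymchatyn, *Extending isotopies of planar continua*, Ann. of Math. 172 (2010), 2105–2133: if $K\subset\mathbb C$ is a continuum and $h:K\times[0,1]\to\mathbb C$ is an isotopy (continuous, each $h_t$ an embedding) with $h_0=\mathrm{id}$, then $h$ extends to an isotopy of $\mathbb C$ starting at the identity.

(Bor) has a short proof. Suppose $0$ lies in a bounded component $G$ of $\mathbb C\setminus K$ and $\zeta=e^{g(\zeta)}$ on $K$ with $g$ continuous. The set $K\cup G$ is closed; extend $g$ to $\tilde g$ on it by Tietze. Let $\Psi=e^{\tilde g}$ on $K\cup G$ and $\Psi=\mathrm{id}$ on $\mathbb C\setminus G$. These two closed sets cover $\mathbb C$, meet in $K$, and the definitions agree there. So $\Psi:\mathbb C\to\mathbb C\setminus\{0\}$ is continuous and is the identity on a large circle, which has winding number $1$ about $0$ although $\Psi$ extends over the disk without zeros: a contradiction.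

## 4. Climbing away from a continuum: proof of Theorem A

Let $X$ be a nondegenerate continuum with (FC) and metric $d$. We want small open sets with connected complement.

A natural move: fix a continuum $K$, take a small open set $B$ off $K$, let $K_B$ be the component of $X\setminus B$ containing $K$, and use $S_B=X\setminus K_B$. This has connected complement but may be large. In $[0,1]$ with $K=\{0\}$ and $B=(s,t)$ we get $S_B=(s,1]$. The cure is to move $B$ farther from $K$ until nothing is left behind it, and (FC) supplies the right notion of "farther".

**Rank.** For a nonempty closed connected $K\subset X$ and $\varepsilon>0$ let $\rho(x)$ be the least $m$ for which there are continua $A_1,\dots,A_m$ of diameter $\le\varepsilon$ with $A_1\cap K\ne\emptyset$, $A_i\cap A_{i+1}\ne\emptyset$ and $x\in A_m$. By (FC), $\rho<\infty$ everywhere. (In $[0,1]$ with $K=\{0\}$, $\rho(x)=\lceil x/\varepsilon\rceil$ for $x>0$.) A chain can be lengthened by repeating its last member, so $\{\rho\le m\}$ is the set of points reached by chains of exactly $m$ members. If $x_k\to x$ are so reached, subsequences of the members converge to continua, and the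 conditions (diameter, intersections, meeting the closed set $K$, containing the endpoint) pass to the limit. So $\{\rho\le m\}$ is closed and $\rho$ is lower semicontinuous.

**Density.** *Purpose: to find open sets of constant rank.* Every nonempty open $G$ contains a nonempty open set on which $\rho$ is constant. Indeed $G=\bigcup_m(G\cap\{\rho\le m\})$, so by Baire $\rho\le m$ on some nonempty open $G'\subset G$ for some $m$. With $m_0=\max_{G'}\rho$, the set $\{x\in G':\rho(x)>m_0-1\}$ is open and nonempty, and $\rho=m_0$ on it.

For nonempty open $B\subset X\setminus K$ define $K_B$, $S_B$ as above. Then $S_B$ is open, $B\subset S_B\subset X\setminus K$, and $X\setminus S_B=K_B$ is connected.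

**Step 1.** *Purpose: behind $B$ the rank is at least that of $B$, and equality forces closeness.* Claim: if $x\in S_B$, then $\rho(x)\ge\inf_B\rho$; if equality holds, then $x$ is within $\varepsilon$ of a point of $B$.

Take a minimal chain $A_1,\dots,A_m$ from $K$ to $x$, $m=\rho(x)$. Some $A_i$ meets $B$; otherwise $K\cup\bigcup A_i$ is a connected subset of $X\setminus B$, and $x\in K_B$. For the first such $i$ and $b\in A_i\cap B$,
$$\inf_B\rho\le\rho(b)\le i\le m=\rho(x).$$
Equality forces $i=m$; then $x,b\in A_m$ and $d(x,b)\le\varepsilon$.

**Step 2.** *Purpose: climbing nests closures.* Claim: if $\rho\equiv m$ on $B$, $\rho\equiv m'>m$ on $B'$ and $\overline{B'}\subset S_B$, then $\overline{S_{B'}}\subset S_B$.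

By Step 1, $\rho\ge m'$ on $S_{B'}$, so $S_{B'}\cap B=\emptyset$. In particular $B'\cap B=\emptyset$, and as $B$ is open, $\overline{B'}\cap B=\emptyset$. Let $\Phi$ be the union of the components of $X\setminus B$ that meet $\overline{B'}$.

* $\Phi$ is closed. Suppose the component of $x\in X\setminus B$ misses the compact set $\overline{B'}$. That component is an intersection of clopen subsets of $X\setminus B$; by compactness some clopen subset of $X\setminus B$ containing $x$ misses $\overline{B'}$. A component meeting this clopen set lies in it and so misses $\overline{B'}$; hence it misses $\Phi$.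
* $\Phi\subset S_B$. A component of $X\setminus B$ meeting $\overline{B'}\subset S_B$ is not $K_B$, so it is disjoint from $K_B$.
* $S_{B'}\subset\Phi$. This is clear for points of $B'$. Let $x\in S_{B'}\setminus B'$ and let $C$ be its component in $X\setminus B'$. Then $C\ne K_{B'}$, so $C\subset S_{B'}$ and $C\cap B=\emptyset$. By (BB), with $E=X\setminus B'$, $C$ meets $\overline{B'}$. So $C$ is a connected subset of $X\setminus B$ meeting $\overline{B'}$, whence $x\in C\subset\Phi$.

Thus $\overline{S_{B'}}\subset\Phi\subset S_B$.

**Step 3.** *Purpose: to shrink.* Claim: if $V\neq\emptyset$ is open with $K=X\setminus V$ nonempty and connected, then for all small $\varepsilon>0$ there is a nonempty open $V'$ with $\overline{V'}\subset V$, $X\setminus V'$ connected and $\operatorname{diam}V'\le3\varepsilon$.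

Let $p\in V$ and $\varepsilon<d(p,K)/4$. By Density choose a nonempty open $B_1\subset\{d(\cdot,p)<\varepsilon\}$ of diameter $<\varepsilon$ with $\rho\equiv m_1$ on it. Given $B_j$ with $\rho\equiv m_j$ on it: if the open set $S_{B_j}\cap\{\rho>m_j\}$ is nonempty, choose a nonempty open $B_{j+1}$ of diameter $<\varepsilon$, with closure in that set, on which $\rho\equiv m_{j+1}$; so $m_{j+1}>m_j$, and $\overline{S_{B_{j+1}}}\subset S_{B_j}$ by Step 2.

If this never stopped, the nested compact sets $\overline{S_{B_j}}$ would give a point $y\in\bigcap\overline{S_{B_j}}=\bigcap S_{B_j}$, and $\rho(y)\ge m_j\to\infty$ by Step 1, contradicting $\rho(y)<\infty$. So it stops at some $j$: $\rho\le m_j$ on $V'=S_{B_j}$. By Step 1 also $\rho\geq m_j$ there, so equality holds, and each point of $V'$ is within $\varepsilon$ of $B_j$. Hence $\operatorname{diam}V'\le3\varepsilon$. If $j=1$, then $\overline{V'}\subset\{d(\cdot,p)\le2\varepsilon\}\subset V$. If $j\ge2$, then $\overline{V'}\subset S_{B_{j-1}}\subset X\setminus K=V$.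

**Step 4.** *Purpose: to reach a point.* Start from $V_0=X\setminus\{q\}$ for any $q\in X$, which is nonempty since $X$ is nondegenerate, and iterate Step 3 with $\varepsilon_k\to0$. We get nonempty open $V_k$ with connected complements, $\overline{V_{k+1}}\subset V_k$, $\operatorname{diam}V_k\to0$. Then $\bigcap V_k=\bigcap\overline{V_k}$ is one point $z$, and the $V_k$ form a neighborhood base at $z$. So $X$ is colocally connected at $z$, which proves Theorem A. $\blacksquare$

## 5. Logarithm classes of $\Delta$ and the same-face property

From now on $n\ge3$. Let $U\subsetneq X$ be open and $P=X\setminus U$. For $a\in F_{n-1}(U)$ the function $y\mapsto\Delta(y,a_1,\dots,a_{n-1})$ has no zero on $P$.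

**Definition.** $\delta_U(a)$ is the class of $y\mapsto\Delta(y,a_1,\dots,a_{n-1})$ in the group $C(P,\mathbb C^*)/\exp C(P)$.

For $F=(1,x,x^2)$ and $P$ the unit circle, $\Delta(y,a_1,a_2)=(a_1-y)(a_2-y)(a_2-a_1)$; its winding number along $P$, which determines the class, is the number of $a_i$ inside the circle. So $\delta_U$ detects faces.

Two properties:

* $\delta_U$ is symmetric in $a_1,\dots,a_{n-1}$, because the sign $-1$ is an exponential.
* $\delta_U$ is locally constant on $F_{n-1}(U)$, hence constant on connected subsets. If $a'$ is close to $a$, the quotient of the two functions is uniformly within distance less than $1$ of the constant $1$ on the compact set $P$, so it has a logarithm.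

**Lemma 1.** Let $Z\in F_{n-2}(U)$ and $x\ne x'$ in $U\setminus Z$ with $\delta_U(x,Z)=\delta_U(x',Z)$. Then $w_Z(x)$ and $w_Z(x')$ lie in the same component of $S^2\setminus w_Z(P)$.

*Proof.* *Purpose: to place the two points at $0$ and $\infty$ and read off Borsuk's criterion.* Put $\alpha=\pi_ZF(x)$ and $\beta=\pi_ZF(x')$; by (1) and (2) they are independent. So $\xi([\eta])=\det(\alpha,\eta)/\det(\beta,\eta)$ is a coordinate on $S^2$ with $\xi(w_Z(x))=0$, $\xi(w_Z(x'))=\infty$. For $y\in P$, by (2),
$$\xi(w_Z(y))=\frac{\Delta(x,y,Z)}{\Delta(x',y,Z)}=\frac{\Delta(y,x,Z)}{\Delta(y,x',Z)},$$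
which by hypothesis has a continuous logarithm in $y\in P$. As $w_Z|_P$ is a homeomorphism onto its image, the identity function of the compact set $\xi(w_Z(P))\subset\mathbb C\setminus\{0\}$ has a continuous logarithm. By (Bor), $0$ and $\infty$ lie in the same component of $S^2\setminus\xi(w_Z(P))$. $\square$

For $n=3$, $Z=z$, we want $\delta_U(x,z)=\delta_U(x',z)$ for all $x,x'$ near $z$. One would try to let $x\to z$ and use local constancy. This stops at once: the limit pair $(z,z)$ is not in $F_2(U)$, since $\Delta$ vanishes on the diagonal. In the $K_5$ picture, $x$ and $x'$ may be on the two sides of $z$ with no visible connection. The way around: *swap and move*. Slide the second entry $z$ to a distant point $z^*$ along a connected set in $U$; with second entry $z^*$, local constancy at $(z,z^*)$ is available; then slide back.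

**Lemma 2.** Let $z\in U$.

(a) Let $J\subset U$ be an arc containing $z$. There is an open $V$, $z\in V\subset U$, such that for every $Z\in F_{n-2}(J)$ the set $w_Z(V\setminus Z)$ lies in one component of $S^2\setminus w_Z(P)$.

(b) If $n=3$, there is an open $V$, $z\in V\subset U$, such that $w_z(V\setminus z)$ lies in one component of $S^2\setminus w_z(P)$.

In (a) the set $V$ does not depend on $Z$; this will matter.

*Proof of (a).* Order $J$. The increasing $m$-tuples of points of $J$ form a connected set (a convex one in a parametrization by $[0,1]$). By symmetry $\delta_U$ is constant on $F_{n-1}(J)$; call the value $\delta_J$. Fix $Z^*\in F_{n-2}(J\setminus\{z\})$. By local constancy at $(z,Z^*)$ there is an open $V\ni z$, $V\subset U\setminus Z^*$, with $\delta_U(x,Z^*)=\delta_U(z,Z^*)=\delta_J$ for all $x\in V$.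

Let $Z\in F_{n-2}(J)$ and $x\in V\setminus Z$. If $x\in J$, then $(x,Z)\in F_{n-1}(J)$, so $\delta_U(x,Z)=\delta_J$. If $x\notin J$, then $\{x\}\times F_{n-2}(J)\subset F_{n-1}(U)$, and symmetry with connectedness of the increasing tuples gives $\delta_U(x,Z)=\delta_U(x,Z^*)=\delta_J$. So all $\delta_U(x,Z)$, $x\in V\setminus Z$, agree; apply Lemma 1.

*Proof of (b).* *Purpose of the first part: to find a connected $J$ along which to slide.* Choose an open $U'$ with $z\in U'\subset\overline{U'}\subset U$. By (BB) the component $J$ of $\overline{U'}$ containing $z$ meets $\overline{X\setminus\overline{U'}}$, which does not contain $z$. So $J$ is a nondegenerate continuum in $U$ containing $z$.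

*Claim: $h=\delta_U$ is constant on $F_2(J)$.* Suppose $h(a,\cdot)$ is not constant on $J\setminus a$ for some $a$. As $h$ is locally constant, $J\setminus a=G\sqcup G'$ with $G,G'$ nonempty and open, $h(a,\cdot)=g$ on $G$ and $\ne g$ on $G'$. Since $J$ is connected, $G\cup\{a\}$ and $G'\cup\{a\}$ are connected: a proper nonempty clopen subset of $G\cup\{a\}$, chosen to miss $a$, would be clopen in $J$. Let $b\in G$, $b'\in G'$. Moving the second entry in $G'\cup\{a\}$, which misses $b$, gives $h(b,a)=h(b,b')$. Moving the first entry in $G\cup\{a\}$, which misses $b'$, gives $h(a,b')=h(b,b')$. With symmetry,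
$$h(a,b)=h(b,a)=h(b,b')=h(a,b'),$$
a contradiction. So $h(a,b)=:k(a)$ does not depend on $b$, and by symmetry $k(a)=h(a,b)=h(b,a)=k(b)$ for $a\ne b$. Hence $h$ is constant, $=\delta_J$.

Now swap and move. Fix $z^*\in J\setminus z$ and an open $V\ni z$, $V\subset U\setminus z^*$, with $\delta_U(x,z^*)=\delta_U(z,z^*)=\delta_J$ for $x\in V$. Let $x\in V\setminus z$. If $x\in J$, then $\delta_U(x,z)=\delta_J$. If $x\notin J$, then $\{x\}\times J$ is a connected subset of $F_2(U)$, so $\delta_U(x,z)=\delta_U(x,z^*)=\delta_J$. Apply Lemma 1. $\square$

**Test on $K_5$, $n=3$.** Let $X=K_5$ and suppose it had a Haar system of dimension $3$. Let $z$ be interior to an edge $e$ and let $U$ be an open subarc of $e$ containing $z$, with ends $a',b'$ interior to $e$. Take $V$ from Lemma 2(b) and let $G$ be the component of $S^2\setminus w_z(P)$ containing $w_z(V\setminus z)$. Each of the two sides of $z$ in $U$ is connected, misses $P$ and meets $V$, so $w_z(U\setminus z)\subset G$. Choose points $c$ and $d$ of $U$, with $c$ between $a'$ and $z$ and $d$ between $z$ and $b'$; the subarcs $[a',c]$, $[d,b']$ of $\overline U$ have images in $G\cup\{w_z(a'),w_z(b')\}$,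 and $w_z(c),w_z(d)$ are joined by an arc in the domain $G$. The union contains an arc from $w_z(a')$ to $w_z(b')$ in $G\cup\{w_z(a'),w_z(b')\}$, and together with $w_z(P)$ it forms a copy of $K_5$ in $S^2$: a contradiction.

## 6. One injection of $X\setminus z$ with the same-face property at all scales

**Proposition 3.** Under the hypotheses of Theorem B with $n\ge3$, there are open $U_1\supset\overline{U_2}\supset U_2\supset\overline{U_3}\supset\cdots$ with $\overline{U_1}\ne X$, $\bigcap U_i=\{z\}$, all $P_i=X\setminus U_i$ connected, and a continuous injection $w:X\setminus z\to S^2$ with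

**(H)** $w(\overline{U_{i+1}}\setminus z)$ lies in one component of $S^2\setminus w(P_i)$ for all $i\ge1$.

*Proof for $n=3$.* Let $w=w_z$. Using colocal connectedness, choose open $U_i\ni z$ inductively with connected complements, $\overline{U_1}\neq X$, $\overline{U_{i+1}}\subset V_i$ where $V_i$ is given by Lemma 2(b) for $U_i$, and $\operatorname{diam}U_i\to0$. Then (H) is Lemma 2(b).

*Proof for $n\ge4$.* Now $w_Z$ has $n-2\ge2$ punctures. They cannot all be at $z$. The plan is to let $Z_i$ shrink to $z$ along an arc. The maps $w_{Z_i}$ then differ from each other, and (OT) is used to make them fit.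

**Step 1.** *Purpose: to choose the sets.* Let $J_0$ be an arc containing $z$, with a fixed order. Inductively choose an open $U_i\ni z$ with connected complement, an arc $J_i$ with $z\in J_i\subset J_{i-1}\cap U_i$, and a point $x_i^*\in U_i\setminus J_i$: take a subarc of $J_{i-1}\cap U_i$ containing $z$, let $J_i$ be a proper subarc of it containing $z$, and $x_i^*$ a point of the difference. Let $V_i$ be given by Lemma 2(a) for $(U_i,J_i)$, and choose $U_{i+1}$ with $\overline{U_{i+1}}\subset V_i$. Arrange also $\overline{U_1}\neq X$ and $\operatorname{diam}U_i\to0$.

**Step 2.** *Purpose: to match $w_{Z_i}$ and $w_{Z_{i+1}}$ on $P_i$ by a homeomorphism of $S^2$.* Let $Z_i\in F_{n-2}(J_i)$ be increasing. As $Z_i\subset U_i$, $w_{Z_i}$ embeds $P_i$. Join $Z_i$ to $Z_{i+1}$ by a path $Z^t$, $0\le t\le1$, of increasing tuples in $J_i$.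

The projections $\pi_{Z^t}$ can be chosen continuous in $t$. Let $E_t\subset(\mathbb C^n)^*$ be the two-dimensional annihilator of $\operatorname{span}\{F(z_k^t)\}$ and $p_t$ the orthogonal projection onto it; $p_t$ is continuous in $t$ by Gram–Schmidt. Divide $[0,1]$ so finely that $\|p_t-p_s\|<1$ for $s,t$ in the same piece; then $p_t:E_s\to E_t$ is injective there (if $v\in E_s$ and $p_tv=0$, then $\|v\|=\|(p_s-p_t)v\|$, so $v=0$). Carrying a basis of $E_0$ from piece to piece by these maps gives a basis $\varphi_1^t,\varphi_2^t$ of $E_t$ continuous in $t$, and $\pi_{Z^t}=(\varphi_1^t,\varphi_2^t)$. At the ends this gives $w_{Z^0}=\mu_0w_{Z_i}$ and $w_{Z^1}=\mu_1w_{Z_{i+1}}$ with homographies $\mu_0,\mu_1$.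

So $w_{Z^t}|_{P_i}$ is an isotopy of embeddings in $S^2$, with images missing the point $w_{Z^t}(x_i^*)$, because $x_i^*\notin P_i\cup J_i$. Since $SO(3)\to S^2$ is a fiber bundle, paths lift: there are rotations $\sigma_t$, continuous in $t$, taking this point to $\infty$. Thus $e_t=\sigma_tw_{Z^t}|_{P_i}$ is an isotopy of embeddings of the continuum $P_i$ in $\mathbb C$. Apply (OT) to $K=e_0(P_i)$ and $h_t=e_te_0^{-1}$. The end of the extended isotopy is a homeomorphism $\kappa$ of $\mathbb C$, extended by $\kappa(\infty)=\infty$, with $\kappa e_0=e_1$. So with
$$k_i=\mu_0^{-1}\sigma_0^{-1}\kappa^{-1}\sigma_1\mu_1\qquad\text{we have}\qquad k_i\circ w_{Z_{i+1}}=w_{Z_i}\ \text{ on }P_i.$$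

**Step 3.** *Purpose: to glue.* Put $g_1=\mathrm{id}$, $g_{i+1}=g_ik_i$, and $w=g_iw_{Z_i}$ on $P_i$. This is consistent: on $P_i$, $g_{i+1}w_{Z_{i+1}}=g_ik_iw_{Z_{i+1}}=g_iw_{Z_i}$. Any two points of $X\setminus z=\bigcup P_i$ lie in a common $P_i$, so $w$ is injective; it is continuous because the interiors of the $P_i$ contain the sets $X\setminus\overline{U_i}$, which cover $X\setminus z$.

**Step 4.** *Purpose: to check (H).* Fix $i$ and let $k>i$. Then $Z_k\in F_{n-2}(J_i)$, $Z_k\subset U_k$ and $\overline{U_{i+1}}\subset V_i$. By Lemma 2(a) for $(U_i,J_i)$ with $Z=Z_k$, the set $w_{Z_k}(\overline{U_{i+1}}\cap P_k)$ lies in one component of $S^2\setminus w_{Z_k}(P_i)$. Applying $g_k$: $w(\overline{U_{i+1}}\cap P_k)$ lies in one component of $S^2\setminus w(P_i)$. These sets contain $w(\operatorname{Fr}U_{i+1})\ne\emptyset$ and increase with $k$ to $w(\overline{U_{i+1}}\setminus z)$. So they all lie in the same component, which is (H). $\square$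

## 7. A ray that returns, and the layers of $X\setminus z$

**Theorem 4.** Let $X$ be a continuum, $z\in X$, and let $U_i,P_i,w$ satisfy the conclusion of Proposition 3. Then $X$ embeds in $S^2$.

A sensible approach: by (H), $\overline{U_{i+1}}\setminus z$ lies in one face of $P_i$; enclose $P_i$ and the other faces in a closed disk $N_i$ that misses $\overline{U_{i+1}}\setminus z$. If this were possible with $N_i\subset \operatorname{int}N_{i+1}$, collapsing "the outside of all $N_i$" to a point would send $z$ there, and we would be done. It stops because $\overline{U_{i+1}}\setminus z$ is not compact and its image may accumulate on $P_i$. For instance let $X=[0,1]$, $z=0$, $U_i=[0,r_i)$ with $r_i\downarrow0$, and let $w:(0,1]\to\mathbb R^2$ trace, as the parameter decreases from $1$, the segment from $(0,0)$ to $(1,0)$, then the polygon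
$$(1,0),(1,1),(0,1),(0,\tfrac12),(\tfrac12,\tfrac12),(\tfrac12,\tfrac13),(0,\tfrac13),(0,\tfrac14),(\tfrac12,\tfrac14),\dots$$
This is a continuous injection, and (H) holds since an arc does not separate $S^2$. But the tail accumulates on $[0,\frac12]\times\{0\}$. If $P_1$ contains the parameters of the first segment, no disk with $w(P_1)$ in its interior misses the tail.

The way past this: each disk is only asked to avoid *one compact layer*, and the following layer is *pushed out* of it by a homeomorphism of $S^2$ that leaves everything already placed fixed. In the limit the pushes modify $w$ to a better injection $v$.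

**Layers.** Put $A_i=\operatorname{Fr}U_i=\overline{U_i}\setminus U_i$, nonempty since $X$ is connected, and $Y_i=\overline{U_i}\setminus U_{i+1}$, which is compact and does not contain $z$. From $\overline{U_{i+1}}\subset U_i$,
$$P_{i+1}=P_i\cup Y_i,\quad P_i\cap Y_i=A_i,\quad P_{i-1}\cap Y_i=\emptyset,\quad Y_{i-1}\cap Y_i=A_i,\quad A_i\subset P_i. \tag{3}$$
*Each component of $Y_i$ meets $A_i$.* Apply (BB) to $Y_i$ in the continuum $P_{i+1}$: $P_{i+1}\setminus Y_i=X\setminus\overline{U_i}\ne\emptyset$, and $\overline{X\setminus\overline{U_i}}\cap Y_i\subset P_i\cap Y_i=A_i$.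

**The induction.** We construct $u_3=w,u_4,u_5,\dots$ with $u_{j+1}=\theta_ju_j$, where $\theta_j$ is a homeomorphism of $S^2$ equal to the identity on $u_j(P_j)$, and closed disks $N_1,N_2,\dots$ in $S^2$ (put $N_0=\emptyset$). At step $j$ we write a subset of $X\setminus z$ for its image under $u_j$. Since $u_j$ is $w$ followed by a homeomorphism of $S^2$, (H) holds for $u_j$. Let $D_i$ be the component of $S^2\setminus P_i$ containing $\overline{U_{i+1}}\setminus z$.

Hypotheses at the start of step $j\ge3$:

* (a) $P_{j-3}\subset\operatorname{int}N_{j-3}$ (if $j\ge4$);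
* (b) $N_{j-3}\cap Y_{j-2}=\emptyset$;
* (c) $Y_{j-1}$ lies in one component $O$ of $S^2\setminus(P_{j-2}\cup N_{j-3})$.

For $j=3$, (a) and (b) are void, and (c) is (H) with $O=D_1$, since $Y_2\subset\overline{U_2}\setminus z$. Step $j$ constructs $N_{j-2}$ and then $\theta_j$.

## 8. Step $j$: a disk around the past, and a push of the next layer

### 8.1. The disk $N_{j-2}$

*Purpose: to enclose $P_{j-2}$ and $N_{j-3}$ in a disk that misses the layer $Y_{j-1}$, without separating the points of $A_j$, the frontier through which the next layer is attached.*

Let $E_1=P_{j-2}\cup N_{j-3}$. It is connected: for $j\ge4$, both sets contain $P_{j-3}\neq\emptyset$ by (a). So $L=S^2\setminus O$ is a continuum with connected complement by (RM), $L\supset E_1$ and $L\cap Y_{j-1}=\emptyset$. Let $E_2=P_{j-1}=P_{j-2}\cup Y_{j-2}$. By (b), $E_1\cap E_2=P_{j-2}$, which is connected.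

The set $A_j$ misses $E_1$, as $A_j\subset Y_{j-1}\subset O$, and misses $E_2$, as $A_j\subset Y_j$ and $P_{j-1}\cap Y_j=\emptyset$. Points of $A_j$ are not separated from one another by $E_1$, since $A_j\subset O$, nor by $E_2$, since $A_j\subset\overline{U_j}\setminus z\subset D_{j-1}$. By (Jan), $A_j$ lies in one component $W$ of $S^2\setminus(P_{j-1}\cup N_{j-3})$. As $W$ misses $E_1$ and meets $O$, $W\subset O$. Choose a continuum $\Sigma$ with $A_j\subset\Sigma\subset W$: finitely many closed disks in $W$ covering $A_j$, joined by arcs in $W$. Now $Y_{j-1}\cup\Sigma$ is a compact subset of $O=S^2\setminus L$, so by (RM) there is a closed disk $N_{j-2}$ with $L\subset\operatorname{int}N_{j-2}$ and $N_{j-2}\cap(Y_{j-1}\cup\Sigma)=\emptyset$. Therefore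
$$N_{j-3}\cup P_{j-2}\subset\operatorname{int}N_{j-2},\qquad N_{j-2}\cap Y_{j-1}=\emptyset, \tag{4}$$
and since the connected set $\Sigma$ misses $P_{j-1}\cup N_{j-2}$,
$$A_j\ \text{lies in one component } O'\text{ of } S^2\setminus(P_{j-1}\cup N_{j-2}). \tag{5}$$

### 8.2. What $\theta_j$ must do

We need a homeomorphism $\theta_j$ of $S^2$ with
$$\theta_j=\mathrm{id}\ \text{on}\ P_j,\qquad \theta_j(Y_j)\subset O'. \tag{6}$$
Then (a), (b), (c) hold at step $j+1$ for $u_{j+1}=\theta_ju_j$: the images of $P_{j-2}$, $P_{j-1}$ and $Y_{j-1}$, all contained in $P_j$, do not change, so (4) gives (a) and (b), and (6) gives (c) with $O'$ in the role of $O$.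

Write $N=N_{j-2}$ and $D=D_{j-1}$. By (RM), $D\cong\mathbb R^2$. By (H), $Y_j\subset D$ is compact. The set $O'$ is connected, misses $P_{j-1}$ and meets $D$ in $A_j$; so $O'\subset D$, and $O'$ is a component of the open set $D\setminus N$. The layer $Y_j$ starts in $O'$ at $A_j$ but may wander out through $\partial N$. We next describe the part of $D$ outside $O'$, and then pull that part of $Y_j$ back.

### 8.3. The complement of $O'$ in $D$ is a disjoint union of closed half-planes

**Step 1.** *Purpose: to cut $D$ along $\partial N$.* The continuum $P_{j-1}$ meets $\operatorname{int}N$ (in $P_{j-2}$) and $S^2\setminus N$ (in $A_{j-1}\subset Y_{j-1}$), so $\partial N\cap P_{j-1}\ne\emptyset$. A component of $\partial N\setminus P_{j-1}$ lies in one component of $S^2\setminus P_{j-1}$; so the components $\gamma$ of $\partial N\cap D$ are components of $\partial N\setminus P_{j-1}$. They are open arcs, relatively open in $\partial N$, whose ends converge to points of $P_{j-1}$; hence they are closed in $D$. In the one-point compactification $D\cup\{\infty\}\cong S^2$, the set $\gamma\cup\{\infty\}$ is a Jordan curve, so by Schoenflies $(D,\gamma)$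 is homeomorphic to $(\mathbb R^2,\{b=0\})$, with coordinates $(a,b)$ on $\mathbb R^2$. A compact subset of $D$ meets only finitely many of the $\gamma$'s, since these are disjoint, relatively open in $\partial N$, and cover $\partial N\cap D$.

For $p\in\gamma$ fix a small open neighborhood $B_p\subset D$ of $p$ with $B_p\cap\partial N\subset\gamma$ such that $B_p\setminus\gamma$ consists of two connected sides $B_p^-\subset\operatorname{int}N$ and $B_p^+\subset D\setminus N$, each accumulating at every point of $B_p\cap\gamma$: take the preimage of a small round disk under a homeomorphism of $S^2$ carrying $N$ to the closed unit disk.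

**Step 2.** *Purpose: to find the frontier of $O'$.* We have $D\cap\operatorname{Fr}O'\subset\partial N$: $O'$ is a component of the open set $D\setminus N$, so it has no frontier point there, and $O'\cap N=\emptyset$, so it has none in $\operatorname{int}N$. Let $p\in\gamma\cap\operatorname{Fr}O'$. Then $O'$ meets $B_p$ and misses $N\supset B_p^-\cup\gamma$; so it meets $B_p^+$, whence $B_p^+\subset O'$ and $B_p\cap\gamma\subset\operatorname{Fr}O'$. Thus $\gamma\cap\operatorname{Fr}O'$ is open and closed in $\gamma$. Let $\Gamma$ be the set of those $\gamma$ that are contained in $\operatorname{Fr}O'$. Then $D\cap\operatorname{Fr}O'=\bigcup\Gamma$.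

For $\gamma\in\Gamma$ let $R_\gamma\supset O'$ and $G_\gamma$ be the two sides of $\gamma$ in $D$. For $p\in\gamma$ we have $B_p^+\subset O'\subset R_\gamma$. As $G_\gamma$ accumulates at $p$, it meets $B_p\setminus\gamma$, hence $B_p^-$; and $B_p^-$ is connected and misses $\gamma$, so $B_p^-\subset G_\gamma$. Put $\widehat G_\gamma=\gamma\cup G_\gamma$, which is connected and closed in $D$.

**Step 3.** *Purpose: disjointness. Claim: the $\widehat G_\gamma$, $\gamma\in\Gamma$, are pairwise disjoint and disjoint from $O'$.* The latter holds since $O'\subset R_\gamma$. Let $\gamma\neq\gamma'$ be in $\Gamma$. Then $\gamma'\subset\overline{O'}\cap D\subset R_\gamma\cup\gamma$, so $\gamma'\subset R_\gamma$; similarly $\gamma\subset R_{\gamma'}$. So $\widehat G_{\gamma'}$ is connected, misses $\gamma$ and contains $\gamma'\subset R_\gamma$; hence $\widehat G_{\gamma'}\subset R_\gamma$.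

**Step 4.** *Purpose: covering. Claim:*
$$D\setminus O'=\bigcup_{\gamma\in\Gamma}\widehat G_\gamma. \tag{7}$$
The inclusion $\supset$ is Step 3. Points of $D\cap\operatorname{Fr}O'$ lie on some $\gamma\in\Gamma$. Let $y\in D\setminus\overline{O'}$ and let $E'$ be its component in $D\setminus\overline{O'}$. As $D$ is connected and $O'\neq\emptyset$, there is $p\in D\cap\operatorname{Fr}E'$. Then $p\in\overline{O'}$, otherwise $p$ would be an interior point of $E'$ or of its complement; and $p\notin O'$, since $O'$ is open and misses $E'$. So $p\in\operatorname{Fr}O'$, and $p\in\gamma$ for some $\gamma\in\Gamma$. Now $E'$ meets $B_p$ but misses $B_p^+\subset O'$ and $\gamma\subset\overline{O'}$, so it meets $B_p^-\subset G_\gamma$. Being connected and disjoint from $\gamma$, $E'\subset G_\gamma$.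

### 8.4. The part of $Y_j$ behind a line $\gamma$

Let $\gamma\in\Gamma$ and $H=H_\gamma=Y_j\cap\widehat G_\gamma$, a compact set.

**Step 5.** *Purpose: only finitely many $\gamma$ matter, and $H$ hangs on $\gamma$. Claim: every component of $H$ meets $\gamma$.* Let $x\in H$ and let $C$ be the component of $Y_j$ through $x$. By Section 7, $C$ meets $A_j\subset O'$, so $C\cap\widehat G_\gamma$ is a proper closed subset of $C$. By (BB) its component through $x$ meets $\overline{C\setminus\widehat G_\gamma}\cap\widehat G_\gamma$, which is contained in $\gamma$, because $C\setminus\widehat G_\gamma\subset R_\gamma$. This proves the claim. So $H_\gamma\neq\emptyset$ only if $\gamma$ meets the compact set $Y_j\subset D$, that is, for finitely many $\gamma$.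

Fix $\gamma\in\Gamma$ with $H\neq\emptyset$. Identify $(D,\gamma,G_\gamma)$ with $(\mathbb R^2,\{b=0\},\{b<0\})$. Let $I\subset\gamma$ be a nondegenerate compact segment containing $H\cap\gamma$. By Step 5, $I\cup H$ is a continuum. Let $\widehat H$ be the union of $I\cup H$ and the bounded components of its complement in $\mathbb R^2$. It is a continuum with connected complement. The points of $\{b>0\}$ and of $\gamma\setminus I$ lie in the unbounded component, so
$$\widehat H\subset\{b\le0\},\qquad\widehat H\cap\{b=0\}=I.$$

**Step 6.** *Purpose: filling the holes does not swallow the placed layer. Claim: $\widehat H\cap Y_{j-1}=\emptyset$.* First, $Y_{j-1}\cap\gamma\subset Y_{j-1}\cap N=\emptyset$ by (4), and $Y_{j-1}\cap H\subset Y_{j-1}\cap Y_j\cap\widehat G_\gamma=A_j\cap\widehat G_\gamma=\emptyset$ since $A_j\subset O'$. Suppose $y\in Y_{j-1}$ lies in a bounded component $\beta$ of $\mathbb R^2\setminus(I\cup H)$. The component of $Y_{j-1}$ through $y$ meets $A_{j-1}\subset P_{j-1}$, outside $D$, whereas $\overline\beta$ is a compact subset of $D$. So that component meets $\operatorname{Fr}\beta\subset I\cup H$, a contradiction.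

### 8.5. A half-disk around $\widehat H$

*Purpose: to enclose $\widehat H$ in a closed disk in $\{b\le0\}$ that meets $\gamma$ in a segment and avoids $Y_{j-1}$. Reflecting and using a symmetric Riemann map gives exact control along $\gamma$.*

**Step 7.** *The double.* Let $\widehat H^d$ be the union of $\widehat H$ and its mirror image in $\{b=0\}$. It is a continuum, and $\widehat H^d\cap\{b\le0\}=\widehat H$. Its complement is connected: from $p\in\{b<0\}\setminus\widehat H$ follow a path in the connected open set $\mathbb R^2\setminus\widehat H$ to a far point below, up to its first meeting with $\{b=0\}$, if any; that meeting point is off $I$, and from there go outward along $\gamma\setminus I$. So $p$ is joined in $\{b\le0\}\setminus\widehat H$ to the outside of a large ball. Points with $b>0$ are treated by symmetry, and points of $\gamma\setminus I$ are moved outward along $\gamma$.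

**Step 8.** *The symmetric Riemann map.* With $\mathbb R^2=\mathbb C$ and $\gamma=\mathbb R$, let $\Phi:\{|\zeta|>1\}\cup\{\infty\}\to S^2\setminus\widehat H^d$ be the Riemann map with $\Phi(\infty)=\infty$, $\Phi'(\infty)>0$. By uniqueness $\Phi(\bar\zeta)=\overline{\Phi(\zeta)}$. So for $\zeta\ne\infty$: $\Phi(\zeta)\in\mathbb R$ iff $\Phi(\zeta)=\Phi(\bar\zeta)$ iff $\zeta\in\mathbb R$. For $r>1$, $\Phi(\{|\zeta|=r\})$ is a Jordan curve symmetric in $\mathbb R$ and meeting $\mathbb R$ exactly in $\Phi(\pm r)$. Let $Q_r=\mathbb C\setminus\Phi(\{|\zeta|>r\})$ be the closed disk it bounds; $\widehat H^d\subset\operatorname{int}Q_r$. The set $\mathbb R\setminus Q_r$ is $\Phi((-\infty,-r))\cup\Phi((r,\infty))$, two half-lines running to $-\infty$ and $+\infty$, so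
$$Q_r\cap\mathbb R=I':=[\Phi(-r),\Phi(r)],$$
and $I$ lies in the interior of $I'$ in $\gamma$, since $I\subset\operatorname{int}Q_r$ and $\Phi(\pm r)\in\partial Q_r$.

**Step 9.** *The lower half.* $I'$ is a crosscut of $Q_r$. By (JS), $\operatorname{int}Q_r\setminus I'$ has exactly two components. It is the union of the disjoint nonempty open sets $\operatorname{int}Q_r\cap\{b<0\}$ and $\operatorname{int}Q_r\cap\{b>0\}$, so these are the components, and the first is the Jordan domain bounded by $I'$ and the open half of $\partial Q_r$ in $\{b<0\}$. So $Q^-=Q_r\cap\{b\le0\}$ is a closed disk, bounded by $I'$ and an arc lying in $\{b<0\}$ apart from its endpoints. Since $\widehat H\subset\operatorname{int}Q_r$, the set $\widehat H\cap\partial Q^-$ is contained in $I'$ minus its endpoints. As $r\to1$, $Q^-$ decreases to $\widehat H^d\cap\{b\le0\}=\widehat H$. By Step 6 and compactness $Q^-\cap Y_{j-1}=\emptyset$ for $r$ near $1$; fix such an $r$.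

**Step 10.** *A collar in $O'$.* For $p\in I'$, the sides of $B_p$ satisfy $B_p^-\subset G_\gamma=\{b<0\}$ and $B_p^+\subset R_\gamma=\{b>0\}$, so $B_p\cap\{b>0\}=B_p^+\subset O'$. As $I'$ is compact, $I'\times[0,\eta]\subset\bigcup_{p\in I'}B_p$ for small $\eta>0$, so $I'\times(0,\eta]\subset O'$. Also $(I'\times[0,\eta])\cap Y_{j-1}=\emptyset$ for small $\eta$, since $\gamma\cap Y_{j-1}=\emptyset$. So
$$Q^+=Q^-\cup(I'\times[0,\eta])$$
is a union of two closed disks meeting in the common boundary arc $I'$, hence a closed disk. It lies in $D$ and is disjoint from $P_{j-1}\cup Y_{j-1}=P_j$.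

For different $\gamma$'s the disks $Q^+$ are disjoint if the $\eta$'s are small: the $Q^-$ lie in the disjoint sets $\widehat G_\gamma$; the sets $I'\times(0,\eta]$ lie in $O'$, which is disjoint from all $\widehat G_\gamma$; and as $\eta\to0$ the sets $I'\times[0,\eta]$ shrink to the disjoint compact sets $I'$.

### 8.6. The push

**Step 11.** *Purpose: to move $H$ through $\gamma$ into the collar.* Identify $Q^+$ with $[0,1]\times[-1,1]$ so that $Q^-$, $I'$, $I'\times[0,\eta]$ become $\{t\le0\}$, $\{t=0\}$, $\{t\ge0\}$: choose the homeomorphism on $I'$, extend it to the boundaries of the two disks $Q^-$ and $I'\times[0,\eta]$, then over the disks. As $\widehat H$ meets $\partial Q^-$ only in points of $I'$ other than its endpoints,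
$$H\subset\widehat H\subset[\kappa,1-\kappa]\times[-1+\kappa,0]\quad\text{for some }\kappa\in(0,\tfrac12).$$
Let $f$ be the piecewise linear homeomorphism of $[-1,1]$ with vertices $(-1,-1)$, $(-1+\kappa,\frac12)$, $(1,1)$. Its slopes are $\frac3{2\kappa}>1$ and $\frac1{2(2-\kappa)}<1$, so it is increasing and concave, and $f(t)\ge t$. Let $\lambda:[0,1]\to[0,1]$ be continuous with $\lambda(0)=\lambda(1)=0$ and $\lambda=1$ on $[\kappa,1-\kappa]$. The map
$$(x,t)\mapsto\bigl(x,\ (1-\lambda(x))t+\lambda(x)f(t)\bigr)$$
is a homeomorphism of $Q^+$ (increasing in $t$ for each $x$) and the identity on $\partial Q^+$. It maps $H$ into $\{t\ge\frac12\}$ and $\{t>0\}$ into itself. Let $\theta_j$ be this map on each of the finitely many disjoint disks $Q^+$ and the identity elsewhere. It is a homeomorphism of $S^2$.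

**Step 12.** *Verification of (6).* The disks $Q^+$ miss $P_j$, so $\theta_j=\mathrm{id}$ on $P_j$. Let $y\in Y_j\subset D$.

* If $y\in O'$ lies in no $Q^+$, then $\theta_j(y)=y\in O'$.
* If $y\in O'\cap Q^+$, then $y\notin\widehat G_\gamma\supset Q^-$, so $t(y)>0$ and $\theta_j(y)\in I'\times(0,\eta]\subset O'$.
* If $y\notin O'$, then by (7) $y\in H_\gamma$ for some $\gamma\in\Gamma$, and $\theta_j(y)\in\{t\ge\frac12\}\subset I'\times(0,\eta]\subset O'$.

So $\theta_j(Y_j)\subset O'$, and step $j$ is complete.

## 9. The limit map and the point $z$ at infinity

We finish the proof of Theorem 4.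

**Step 1.** *Purpose: the limit injection.* Since $\theta_k=\mathrm{id}$ on $u_k(P_k)$ for all $k\ge3$, all $u_k$ with $k\ge j$ agree on $P_j$ ($j\ge3$). Let $v$ be their common value there. As in Section 6, this defines a continuous injection $v:X\setminus z\to S^2$. By (4) with $j=i+2$ for the second inclusion and $j=i+3$ for the first,
$$N_i\subset\operatorname{int}N_{i+1},\qquad v(P_i)\subset\operatorname{int}N_i\qquad(i\ge1). \tag{8}$$

**Step 2.** *Purpose: the tails now avoid the disks. Claim: $N_i\cap v(\overline{U_{i+1}}\setminus z)=\emptyset$.* The set $\overline{U_{i+1}}\setminus z$ is the union of the $Y_k$ with $k\ge i+1$: given $x$ in it, let $k$ be the largest index with $x\in\overline{U_k}$; then $x\notin U_{k+1}$. For $k=i+1$ use (4) with $j=i+2$, noting $Y_{i+1}\subset P_{i+2}$, where $v=u_{i+2}$. For $k\ge i+2$ we have $Y_k\subset P_{k+1}$, so $v(Y_k)=u_{k+1}(Y_k)=\theta_k(u_k(Y_k))$ lies in the set $O'$ of step $k$, which misses $N_{k-2}\supset N_i$.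

**Step 3.** *Purpose: to add $z$.* Let $M=\bigcup\operatorname{int}N_i$, an increasing union of open disks, hence a connected and simply connected open set. $M\ne S^2$, since otherwise $S^2=\operatorname{int}N_i$ for some $i$ by compactness. So $M\cong\mathbb R^2$, and $v(X\setminus z)\subset M$ by (8). Extend $v$ to $X\to M\cup\{\infty\}\cong S^2$ by $z\mapsto\infty$. A compact subset of $M$ lies in some $N_i$, so by Step 2 it misses $v(U_{i+1}\setminus z)$; hence the extension is continuous at $z$. It is injective, so it embeds the compact space $X$ in $S^2$. $\blacksquare$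

## 10. Theorem B, the Main Theorem, and the equivalences

**Proof of Theorem B.** For $n=2$ the map $w_\emptyset$ embeds $X$ in $S^2$. For $n\ge3$, Proposition 3 and Theorem 4 embed $X$ in $S^2$. By Section 2, where (iii) was used, this suffices. $\blacksquare$

**Proof of the Main Theorem.** Let $X$ be arcwise connected and of type $H$. By Section 2 it is a nondegenerate continuum. By Theorem A it is colocally connected at some $z$, and $z$ lies on an arc, since $X$ is arcwise connected and nondegenerate. By Theorem B, $X$ is embeddable. $\blacksquare$

**Proof of Theorem C.** (1)⇒(2) is the Main Theorem. (2)⇒(3): if $X\subset\mathbb C$ is compact, connected and has more than one point, it is infinite, and $1,\zeta,\dots,\zeta^{n-1}$ span a Haar system of dimension $n$ for every $n\ge2$. (3)⇒(1): $X$ is compact, Hausdorff and, being arcwise connected, connected. $\blacksquare$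

**Remark.** In Theorem B arcwise connectedness of $X$ is replaced by colocal connectedness at one point of an arc. If the Haar system has dimension $3$, colocal connectedness at one point suffices, so by Theorem A the conclusion then holds for all continua satisfying (FC). The theorem (OT) entered only in the case $n\ge4$ of Proposition 3.
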